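# Hölder estimates up to a degenerate boundary for $x\,a_{ij}u_{ij}+b_iu_i-u_t=g$

## 1. Harmonic functions that oscillate on the boundary

Work on the half-plane $x\ge 0$ and take the equation
$$x\,(u_{xx}+u_{yy})=0 .$$
For $N\ge 4$ put $u_N=e^{-Nx}\sin(Ny)$. Then $u_{xx}=N^2u_N$ and $u_{yy}=-N^2u_N$, so the equation holds, and $|u_N|\le 1$. On the line $x=0$, however,
$$u_N\big(0,\tfrac{\pi}{2N}\big)-u_N(0,0)=1,$$
although the two points are at distance $\frac{\pi}{2N}\to0$. A bound on $|u|$ therefore gives no control at all on the continuity of $u$ at $x=0$.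

Now add a first-order term that pushes away from the boundary: let $c>0$ and consider
$$x\,(u_{xx}+u_{yy})+c\,u_x+b_2\,u_y=0 .$$
Can $u_N$ survive? We have
$$c\,u_x+b_2u_y=Ne^{-Nx}\big(-c\sin(Ny)+b_2\cos(Ny)\big),$$
so we would need $b_2=c\tan(Ny)$, which is unbounded near $y=\frac{\pi}{2N}$. The obstruction is visible at the peak $(0,\frac{\pi}{2N})$. There $u_y=0$, $u_x=-N$, and the second-order term has disappeared, so no value of $b_2$ makes the equation true. More generally, at $x=0$ the equation reads $c\,u_x=-b_2u_y$. If $|b_2|\le\lambda^{-1}$, the gradient of a solution on the boundary must lie in the cone $|u_x|\le(\lambda c)^{-1}|u_y|$.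

Which harmonic functions have their gradient in such a cone? Write $z=x+iy=|z|e^{i\phi}$ with $|\phi|\le\frac\pi2$, let $0<\alpha<1$, and take $u=\operatorname{Im}z^\alpha=|z|^\alpha\sin(\alpha\phi)$. Since $u_x=\operatorname{Im}(\alpha z^{\alpha-1})$ and $u_y=\operatorname{Re}(\alpha z^{\alpha-1})$,
$$(u_x,u_y)=\alpha|z|^{\alpha-1}\big(-\sin((1-\alpha)\phi),\ \cos((1-\alpha)\phi)\big).$$
So $b_2=c\tan((1-\alpha)\phi)$ gives $c\,u_x+b_2u_y=0$, and this time
$$|b_2|\le c\tan\big((1-\alpha)\tfrac\pi2\big)=\frac{c}{\tan(\alpha\pi/2)}$$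
is bounded. On the boundary $u(0,y)=\pm\sin(\frac{\alpha\pi}2)|y|^\alpha$, which is Hölder continuous with exponent $\alpha$ and no better. If the drift is allowed to be as large as $\lambda^{-1}$, every $\alpha$ with $\tan(\frac{\alpha\pi}2)\ge\lambda c$ is allowed. This $u$ is not smooth at the origin, but replacing $x$ by $x+\varepsilon$ will cure that.

So without the drift there is no modulus of continuity, and with a drift $c>0$ the Hölder exponent can be at most of order $c$. Does some positive exponent survive, uniformly over all bounded measurable coefficients? That is the subject of these notes.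

## 2. The class of equations and the estimate

Fix constants $0<\lambda<1$ and $c>0$.

**Definition (the class).** Let $\mathcal A$ be the set of pairs $(A,b)$, where $A$ is a symmetric $2\times2$ matrix with $|A_{ij}|\le\lambda^{-1}$ and $A\ge\lambda I$, and $b\in\mathbb R^2$ satisfies $c\le b_1\le\lambda^{-1}$, $|b_2|\le\lambda^{-1}$. An equation of the class is
$$Lu:=x\,(a_{11}u_{xx}+2a_{12}u_{xy}+a_{22}u_{yy})+b_1u_x+b_2u_y-u_t=g,\tag{1}$$
where the coefficients are measurable functions of $(x,y,t)$ with values in $\mathcal A$, and $g$ is bounded and measurable. For fixed $(A,b)\in\mathcal A$ we write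
$$L_{A,b}w=x\operatorname{tr}(AD^2w)+b\cdot Dw-w_t .$$

For example, $A=\mathrm{diag}(\lambda^{-1},\lambda)$ and $b=(c,0)$ form a pair in $\mathcal A$ when $c\lambda\le1$. For every $(A,b)\in\mathcal A$ we have $\operatorname{tr}A\le2/\lambda$; hence both eigenvalues of $A$ lie in $[\lambda,2/\lambda]$; and $|b|\le\sqrt2/\lambda\le2/\lambda$. Since $c\le b_1\le\lambda^{-1}$, the class is empty unless
$$c\lambda\le1,\tag{2}$$
which we assume from now on. No continuity of the coefficients is assumed. For $C^\alpha$ coefficients one may quote local a priori $C^{2,\alpha}$ estimates, scaled according to a singular metric adapted to the degeneracy. Below the coefficients are only measurable.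

Put
$$Q_1=[0,1)\times(-1,1)\times(-1,0],\qquad Q_{1/2}=[0,\tfrac12)\times(-\tfrac12,\tfrac12)\times(-\tfrac14,0],$$
$$d(P_1,P_2)=|x_1-x_2|+|y_1-y_2|+|t_1-t_2|^{1/2}.$$
The solutions are classical but otherwise arbitrary: $u,u_x,u_y,u_{xx},u_{xy},u_{yy},u_t$ are jointly continuous on $Q_1$ (one-sided at $x=0$ and at $t=0$), and (1) holds almost everywhere in $Q_1$. We call this regularity $C^{2,1}$. No boundary condition at $x=0$ is imposed. Put
$$U=\sup_{Q_1}|u|,\qquad g_0=\sup_{Q_1}|g|,$$
and assume $U<\infty$, since otherwise there is nothing to prove.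

The question, which comes from the paper "Hölder Regularity Of Solutions To Degenerate Elliptic And Parabolic Equations", is this: are there $\alpha\in(0,1)$ and $C<\infty$, depending only on $\lambda$ and $c$, such that for all equations of the class and all such $u$
$$|u(P_1)-u(P_2)|\le C\,(U+g_0)\,d(P_1,P_2)^\alpha\qquad\text{for all }P_1,P_2\in Q_{1/2}\,?\tag{3}$$

The answer is yes, and the natural form of the estimate uses a second distance.

**Definition (singular distance).** Let
$$s(P_1,P_2)=\frac{|x_1-x_2|+|y_1-y_2|}{\sqrt{x_1}+\sqrt{x_2}+\sqrt{|y_1-y_2|}}+|t_1-t_2|^{1/2},$$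
where the first term is $0$ if its numerator is $0$.

Two examples. For $x_1=x_2=0$ we get $s=|y_1-y_2|^{1/2}+|t_1-t_2|^{1/2}$, so on the boundary a displacement in $y$ costs its square root. For $x_1=x_2=\frac14$ and $t_1=t_2$ we get $s=|y_1-y_2|/(1+\sqrt{|y_1-y_2|})$, which is comparable to $|y_1-y_2|$ when that is small. In general $\frac{|x_1-x_2|}{\sqrt{x_1}+\sqrt{x_2}}=|\sqrt{x_1}-\sqrt{x_2}|\le|x_1-x_2|^{1/2}$, so $s\le|x_1-x_2|^{1/2}+|y_1-y_2|^{1/2}+|t_1-t_2|^{1/2}$. On $Q_{1/2}$ we have $|t_1-t_2|\le1$, and therefore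
$$s^2\le3\big(|x_1-x_2|+|y_1-y_2|+|t_1-t_2|\big)\le3\,d(P_1,P_2).\tag{4}$$

**Theorem 1.** There are $\kappa>0$ and $C<\infty$, depending only on $\lambda$, such that, with $\beta=\kappa c\in(0,1)$, for all $P_1,P_2\in Q_{1/2}$,
$$|u(P_1)-u(P_2)|\le C(U+g_0)\,s(P_1,P_2)^{2\beta},\qquad\text{hence}\qquad|u(P_1)-u(P_2)|\le3C(U+g_0)\,d(P_1,P_2)^\beta .$$

The second inequality follows from the first by (4), since $s^{2\beta}\le(3d)^\beta\le3d^\beta$. It is (3) with $\alpha=\kappa c$.

**Theorem 2 (sharpness).** Let $0<c\le\lambda^{-1}$ and $\alpha_1=\frac2\pi\arctan(\lambda^2c)$. The estimate (3) fails for every exponent $\alpha'>\alpha_1$, whatever $C$ is, even for $g=0$, stationary $u$, constant $a_{ij}$, $b_1\equiv c$ and smooth $b_2$. For $c=0$ (only $b_1\ge0$) no uniform modulus of continuity exists.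

Consequently the supremum $\alpha^*(\lambda,c)$ of the exponents for which (3) holds with some $C$ satisfies
$$\kappa(\lambda)\,c\le\alpha^*(\lambda,c)\le\tfrac2\pi\lambda^2c.\tag{5}$$
The linear order in $c$ of the exponent, as $c\to0$, is therefore optimal, and $b_1\ge c>0$ cannot be relaxed to $b_1\ge0$.

**The case of one variable.** Suppose $u=u(x)$, $g=0$, and the coefficients depend on $x$ only: $x\,a\,u''+b\,u'=0$ a.e., with $\lambda\le a\le\lambda^{-1}$ and $b\ge c$. Put $p=u'$, a $C^1$ function on $[0,1)$. Almost everywhere $|p|=x\frac ab|p'|\le\frac{x}{\lambda c}|p'|$; by continuity this holds everywhere, so $p(0)=0$. Also $(p^2)'=2pp'=-\frac{2b}{ax}p^2\le0$ a.e., hence everywhere on $(0,1)$. So $p^2$ is nonincreasing from the value $0$, that is, $p\equiv0$ and $u$ is constant. The regularity assumption at $x=0$ has been used: for $a=1$, $b=c<1$ the function $x^{1-c}$ solves the equation on $x>0$, since $x(1-c)(-c)x^{-c-1}+c(1-c)x^{-c}=0$, but it is not $C^2$ up to $x=0$.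

## 3. Powers of $z$ as counterexamples

*Proof of Theorem 2.* We carry out the computation of Section 1 with the most favorable matrix $A$, shifted so that the solutions are smooth.

Let $\alpha=\alpha_1=\frac2\pi\arctan(\lambda^2c)\in(0,1)$ and $0<\varepsilon<1$. Put $z=\lambda(x+\varepsilon)+iy$ and $\phi=\arg z$. For $x\ge0$ we have $\operatorname{Re}z\ge\lambda\varepsilon>0$, so $\phi\in(-\frac\pi2,\frac\pi2)$, and
$$u_\varepsilon(x,y,t)=\operatorname{Im}z^\alpha=|z|^\alpha\sin(\alpha\phi)$$
is $C^\infty$ up to $\{x=0\}$. On $Q_1$, $|z|\le\sqrt{4+1}<3$, hence $|u_\varepsilon|\le|z|^\alpha\le3$.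

Take $a_{11}=\lambda^{-1}$, $a_{22}=\lambda$, $a_{12}=0$, which is admissible. Since $\partial_xz=\lambda$ and $\partial_yz=i$,
$$a_{11}u_{xx}+a_{22}u_{yy}=(\lambda^{-1}\lambda^2-\lambda)\operatorname{Im}\big(\alpha(\alpha-1)z^{\alpha-2}\big)=0,$$
$$u_x=-\lambda\alpha|z|^{\alpha-1}\sin((1-\alpha)\phi),\qquad u_y=\alpha|z|^{\alpha-1}\cos((1-\alpha)\phi).$$
With $b_1\equiv c$ and $b_2=\lambda c\tan((1-\alpha)\phi)$, a smooth function because $|(1-\alpha)\phi|<\frac\pi2$, we get $b_1u_x+b_2u_y=0$. So $Lu_\varepsilon=0$. The coefficients are admissible, because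
$$|b_2|\le\lambda c\tan\big((1-\alpha)\tfrac\pi2\big)=\frac{\lambda c}{\tan(\alpha\pi/2)}=\frac{\lambda c}{\lambda^2c}=\lambda^{-1}.$$

For $0<y<\frac12$ the points $(0,\pm y,0)$ lie in $Q_{1/2}$, and
$$u_\varepsilon(0,y,0)-u_\varepsilon(0,-y,0)\longrightarrow2\sin\big(\tfrac{\alpha\pi}2\big)y^\alpha\qquad(\varepsilon\to0).$$
If (3) held with an exponent $\alpha'>\alpha$ and some $C$, then $2\sin(\frac{\alpha\pi}2)y^\alpha\le3C(2y)^{\alpha'}$ for all $0<y<\frac12$, which is false as $y\to0$.

For $c=0$ take $a_{ij}=\delta_{ij}$, $b=0$, $g=0$ and $u_N=e^{-Nx}\sin(Ny)$ with $N\ge4$. By Section 1, $|u_N|\le1$, $Lu_N=0$ and $u_N(0,\frac\pi{2N},0)-u_N(0,0,0)=1$; both points lie in $Q_{1/2}$ since $\frac\pi{2N}<\frac12$, and their distance tends to $0$. $\blacksquare$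

## 4. Interior estimate, pointwise inequality, scaling

Write $\operatorname{osc}_Eu=\sup_Eu-\inf_Eu$. The proof of Theorem 1 quotes a single theorem, the interior Hölder estimate of Krylov–Safonov (Izv. Akad. Nauk SSSR 44 (1980); Lieberman, *Second Order Parabolic Differential Equations*, Ch. VII).

**Theorem (K).** Let $0<R\le1$, let $v$ be $C^{2,1}$ on $B_R(X_0)\times(t_0-R^2,t_0]\subset\mathbb R^2\times\mathbb R$, and let $A_{ij}v_{ij}+B_iv_i-v_t=f$ a.e. there, with measurable coefficients, $\Lambda^{-1}|\xi|^2\le A_{ij}\xi_i\xi_j\le\Lambda|\xi|^2$, $|B|\le\Lambda$, $|f|\le F$. Then on $B_{R/2}(X_0)\times(t_0-\frac{R^2}4,t_0]$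
$$|v(X,t)-v(X',t')|\le N_0(\operatorname{osc}v+F)\Big(\frac{|X-X'|+|t-t'|^{1/2}}R\Big)^{\alpha_0},$$
where the oscillation is over the large cylinder, and $N_0\ge1$, $\alpha_0\in(0,1)$ depend only on $\Lambda$.

We use (K) only with $\Lambda=4/\lambda$, so that $N_0$ and $\alpha_0$ depend only on $\lambda$.

**Pointwise form of the equation.** The equation holds only almost everywhere, while a comparison argument looks at one point. Suppose $w$ is $C^{2,1}$ on $Q_1$ and solves an equation of the class with right-hand side bounded by $h_0$. At almost every $P$ the coefficients at $P$ form a pair in $\mathcal A$, so $\min_{(A,b)\in\mathcal A}L_{A,b}w(P)\le h_0$. Since $\mathcal A$ is compact and the derivatives of $w$ are continuous, the left side is a continuous function of $P\in Q_1$. A set of full measure is dense in $Q_1$. Hence the inequality holds everywhere, and this gives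

> (P) at every $P\in Q_1$, including $x=0$ and $t=0$, there is $(A,b)\in\mathcal A$ with $L_{A,b}w(P)\le h_0$.

For example, for $w=x^2-t$ the minimum over $\mathcal A$ is $2\lambda x+2cx+1$, which equals $1$ at $x=0$; so $w$ solves no equation of the class with right-hand side bounded by some $h_0<1$. We do not choose the pair in (P). A comparison function must therefore be a subsolution for every pair in $\mathcal A$.

**Scaling.** All three variables are scaled by the same factor. Put
$$D_r(y_0,t_0)=\{0\le x<r,\ |y-y_0|<r,\ t_0-r<t\le t_0\},$$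
so that $D_1(0,0)=Q_1$. If $D_r(y_0,t_0)\subset Q_1$, let $u_r(x,y,t)=u(rx,y_0+ry,t_0+rt)$. Since $x\,r^2D^2u=r\,(rx)D^2u$, and the terms $b\cdot Du_r=r\,b\cdot Du$ and $\partial_tu_r=r\,u_t$ carry the same factor $r$, the function $u_r$ solves on $Q_1$ an equation of the same class with right-hand side bounded by $rg_0$. Two points of $D_r(y_0,t_0)$ satisfy $s\le\sqrt r+\sqrt{2r}+\sqrt r$, so $r$ corresponds to $s^2$.

## 5. How positivity reaches $x=0$

At distance $\bar x$ from the boundary, rescaling by $\bar x$ turns (1) into a uniformly parabolic equation near $x=1$, and (K) applies there. This controls $u$ inside a box of size $\bar x$ by the oscillation of $u$ over that box. It cannot suffice: it applies just as well to the functions $u_N$ of Section 1. What is missing is decay of the oscillation over the boxes $D_r$ that touch $x=0$, and it must come from $b_1\ge c$.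

**A change of variable.** One may try $x=\rho^2$. Then $\partial_x=\frac1{2\rho}\partial_\rho$ and $x\,\partial_x^2=\frac14\partial_\rho^2-\frac1{4\rho}\partial_\rho$, so
$$x\,a_{11}u_{xx}+b_1u_x=\frac{a_{11}}4u_{\rho\rho}+\frac{2b_1-a_{11}}{4\rho}u_\rho .$$
The second-order term in $\rho$ is now uniformly elliptic, but the drift is of size $1/\rho$, with a sign that depends on the coefficients, and the term $\rho^2a_{22}u_{yy}$ still degenerates. Theorem (K) does not apply.

**A linear barrier.** So we look for a barrier. Normalize a solution to $0\le v\le1$, take $g=0$ for the moment, and suppose we know from the interior that $v\ge\theta$ on $\{x=\delta,\ |y|\le\frac12,\ -T\le t\le0\}$. We want a lower bound for $v$ near the origin. We need a subsolution $\varphi$ on $\{0\le x\le\delta,\ |y|\le\frac12,\ -T\le t\le0\}$ with $\varphi\le0$ at $t=-T$ and at $|y|=\frac12$, with $\varphi\le1$ at $x=\delta$, and with $\varphi>0$ at the origin; then one compares $v$ with $\theta\varphi$. No condition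 is needed at $x=0$, because there the equation is of first order and $b_1>0$. Since the drift is what helps, the first attempt is linear in $x$:
$$\varphi=x-\delta+\tfrac c4(t+T)-My^2,\qquad M=\tfrac{c\lambda}4,\quad T=\tfrac\lambda4 .$$
For every $(A,b)\in\mathcal A$ and $\delta\le1$,
$$L_{A,b}\varphi=b_1-2Mb_2y-2Mxa_{22}-\tfrac c4\ge\tfrac{3c}4-\tfrac M\lambda(1+2\delta)=\tfrac{3c}4-\tfrac c4(1+2\delta)\ge0 .$$
At $t=-T$, $\varphi\le x-\delta\le0$. At $|y|=\frac12$, $\varphi\le\frac{cT}4-\frac M4=0$. At $x=\delta$, $\varphi\le\frac{c\lambda}{16}\le1$. At the origin, $\varphi=\frac{c\lambda}{16}-\delta$. All is well, provided $\delta<\frac{c\lambda}{16}$.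

This is the point where the attempt falls short of Theorem 1. Positivity is carried from $x=\delta$ to $x=0$ only at a speed of order $c$, so $\delta$ must be of order $c$. Then the interior constant $\theta$ is taken at a distance of order $c$ from the boundary and depends on $c$. The constant that Step 1 of the next section supplies is at most $\frac14a^4$ with $a\le\frac\delta2$, that is, at most $\delta^4/64$. The gain $\theta\varphi$ at the origin would then be at most of order $c^5$, whereas Theorem 1 needs order $c$.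

**Let the diffusion carry the front, and use the drift only at the end.** Keep $\delta$ independent of $c$. The diffusion sees convexity: $x\,a_{11}(x^2)_{xx}\ge2\lambda x$. Try a front $(x+k\sigma)_+^2$ for times $\sigma\le0$. Where it is positive, its $x$-derivative is nonnegative, so the drift term can be dropped, and
$$L_{A,b}(x+k\sigma)^2\ge2\lambda x-2k(x+k\sigma)\ge(2\lambda-2k)x .$$
With $k=\frac\lambda2$ this is at least $\lambda x$. The front moves at speed $\frac\lambda2$, whatever $c$ is, and needs time $2\delta/\lambda$ to travel from $x=\delta$ to $x=0$. It arrives at $\sigma=0$ with profile $x^2$, which vanishes at $x=0$. From then on try $x^2+\mathsf A\sigma x+\mathsf B\sigma^2$, with constants $\mathsf A,\mathsf B\ge0$: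
$$L_{A,b}(\dots)\ge2\lambda x+c(2x+\mathsf A\sigma)-\mathsf Ax-2\mathsf B\sigma\ge(2\lambda-\mathsf A)x+(c\mathsf A-2\mathsf B)\sigma .$$
Matching the time derivative $2kx=\lambda x$ at $\sigma=0$ forces $\mathsf A=\lambda$, and then $\mathsf B=\frac{c\lambda}2$ is the largest choice. The value at $x=0$ is $\frac{c\lambda}2\sigma^2$, linear in $c$, as desired.

It remains to localize in $y$. At $x=0$ there is no slack for $\sigma\ge0$ (both sides above vanish when $\mathsf A,\mathsf B$ are as chosen, $b_1=c$ and $x=0$), and $b_2$ may be as large as $\lambda^{-1}$. So the cutoff must shrink the barrier's support in $|y|$ from a front that moves with speed $\lambda^{-1}$ in the favorable direction: a function of $|y|-\rho(\sigma)$ with $\rho'=-\lambda^{-1}$. Its second $y$-derivative comes with the factor $x$ and can be paid from the slack $\lambda x$.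

## 6. The oscillation lemma

**Lemma.** Let $\delta=\lambda^2/24$ and $\mu=\delta/2$. There is $\kappa_1>0$ depending only on $\lambda$, with $\kappa_1c\le\frac1{16}$, such that
$$\operatorname{osc}_{D_\mu(0,0)}u\le(1-\kappa_1c)\operatorname{osc}_{Q_1}u+2g_0.\tag{6}$$

*Proof.* Let $m_0=\inf_{Q_1}u$, $M_0=\sup_{Q_1}u$ and $\omega=M_0-m_0$. If $\omega=0$ there is nothing to prove, so let $\omega>0$. Put $X_0=(\frac12,0)$ and $P^*=(\frac12,0,-\frac12)$. The functions $(u-m_0)/\omega$ and $(M_0-u)/\omega$ add up to $1$, so one of them, which we call $v$, satisfies $v(P^*)\ge\frac12$. Then $0\le v\le1$, and $v$ solves an equation of the class with right-hand side bounded by $h_0=g_0/\omega$.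

**Step 1: positivity at the fixed distance $\delta$ from the boundary.** The purpose of this step is to carry $v(P^*)\ge\frac12$ to the later times $-\frac14\le t\le0$ on the line $x=\delta$, at a cost that depends only on $\lambda$. *Claim: there is $\theta_0\in(0,\frac14]$ depending only on $\lambda$ with*
$$v\ge\theta_0-h_0\qquad\text{on }\{x=\delta,\ |y|\le\tfrac12,\ -\tfrac14\le t\le0\}.\tag{7}$$
If $h_0>1$ the right side is negative and (7) holds because $v\ge0$. Let $h_0\le1$.

*Positivity in a disc at time $-\frac12$.* On $B_{1/4}(X_0)\times(-\frac12-\frac1{16},-\frac12]$ we have $\frac14<x<\frac34$. The matrix $xA$ has its eigenvalues between $\frac\lambda4$ and $\frac34\cdot\frac2\lambda\le\frac4\lambda$, and $|b|\le\frac4\lambda$, so (K) applies with $\Lambda=4/\lambda$ and $R=\frac14$. Since $\operatorname{osc}v+h_0\le2$,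
$$|v(X,-\tfrac12)-v(P^*)|\le2N_0(4|X-X_0|)^{\alpha_0}\qquad\text{for }|X-X_0|<\tfrac18 .$$
Put $a=\min\{\frac\delta2,\ \frac14(8N_0)^{-1/\alpha_0}\}$. It depends only on $\lambda$, and $a\le\frac\delta2\le\frac1{48}$. For $|X-X_0|\le a$ the right side is at most $2N_0\cdot\frac1{8N_0}=\frac14$, so
$$v(X,-\tfrac12)\ge\tfrac14\qquad\text{for }|X-X_0|\le a.\tag{8}$$

*A moving bump.* Fix $y_1,t_1$ with $|y_1|\le\frac12$ and $-\frac14\le t_1\le0$. Put $S=t_1+\frac12\in[\frac14,\frac12]$ and $\tau=t+\frac12\in[0,S]$, and let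
$$\xi(\tau)=X_0+\tfrac\tau S\big((\delta,y_1)-X_0\big),\quad Z=X-\xi(\tau),\quad p=a^2-|Z|^2,\quad\psi=e^{-K\tau}p_+^2 ,$$
with $K$ to be chosen. The center $\xi$ moves from $X_0$ to the target $(\delta,y_1)$. We have $|(\delta,y_1)-X_0|^2\le\frac14+\frac14<1$, so $|\xi'|\le\frac1S\le4$. Where $\psi>0$ we have $|Z|<a\le\frac\delta2$ and $\delta\le\xi_1\le\frac12$, $|\xi_2|\le\frac12$; hence $\frac\delta2<x<\frac34$ and $|y|<\frac34$ there.

On $\{\psi>0\}$ the function $\psi$ is smooth, with $D(p^2)=-4pZ$, $D^2(p^2)=8Z\otimes Z-4pI$ and $\partial_t(p^2)=4p\,Z\cdot\xi'$. So, for every $(A,b)\in\mathcal A$,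
$$e^{K\tau}L_{A,b}\psi=x\big(8\,Z\cdot AZ-4p\operatorname{tr}A\big)-4p\,b\cdot Z+Kp^2-4p\,Z\cdot\xi' .$$
We estimate the terms: $8x\,Z\cdot AZ\ge8\cdot\frac\delta2\lambda|Z|^2=4\lambda\delta|Z|^2$; $4px\operatorname{tr}A\le\frac8\lambda p$; $4p|b||Z|\le\frac8\lambda p$; $4p|Z||\xi'|\le16p$. Since $|Z|^2=a^2-p$,
$$e^{K\tau}L_{A,b}\psi\ge4\lambda\delta|Z|^2+Kp^2-p\big(\tfrac{16}\lambda+16\big)=4\lambda\delta a^2+Kp^2-p\big(4\lambda\delta+\tfrac{16}\lambda+16\big).$$
By the arithmetic–geometric mean inequality $4\lambda\delta a^2+Kp^2\ge2ap\sqrt{4\lambda\delta K}=4ap\sqrt{\lambda\delta K}$. With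
$$K=\frac1{\lambda\delta}\Big(\frac{4\lambda\delta+16/\lambda+16}{4a}\Big)^2,$$
which depends only on $\lambda$, we obtain $L_{A,b}\psi\ge0$ on $\{\psi>0\}$ for every $(A,b)\in\mathcal A$.

*Comparison.* For $\varepsilon>0$ consider $W=v-\frac14\psi+(h_0+\varepsilon)\tau$ on the compact set $E=[0,\frac34]\times[-\frac34,\frac34]\times[-\frac12,t_1]\subset Q_1$. Suppose $\min_EW<0$, attained at $P_0$. Since $v\ge0$ and $\tau\ge0$, $\psi(P_0)>0$. So the spatial part of $P_0$ is interior to the rectangle, and $W$ is $C^{2,1}$ near $P_0$. If $P_0$ had $\tau=0$, then $|X-X_0|<a$, and (8) would give $W(P_0)\ge\frac14-\frac14a^4\ge0$; so $\tau>0$ at $P_0$. Hence at $P_0$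
$$DW=0,\qquad D^2W\ge0,\qquad W_t\le0,$$
the last because $W$ at earlier times is no smaller. It follows that $L_{A,b}W(P_0)\ge0$ for every $(A,b)\in\mathcal A$. Now choose the pair $(A,b)$ that (P) gives for $v$ at $P_0$. Since $L_{A,b}\tau=-1$,
$$L_{A,b}W(P_0)\le h_0-0-(h_0+\varepsilon)<0,$$
a contradiction. So $W\ge0$ on $E$. At $(\delta,y_1,t_1)$ we have $Z=0$, $p=a^2$ and $\tau=S\le\frac12$. Letting $\varepsilon\to0$,
$$v(\delta,y_1,t_1)\ge\tfrac14e^{-KS}a^4-h_0S\ge\theta_0-h_0,\qquad\theta_0=\tfrac14e^{-K/2}a^4 .$$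
This is (7).

**Step 2: from $x=\delta$ to $x=0$.** The purpose of this step is to turn (7) into a lower bound for $v$ up to the boundary, with the barrier found in Section 5. Let
$$\sigma_0=\frac{2\delta}\lambda,\qquad\sigma_1=\delta,\qquad T=\sigma_0+\sigma_1\le\frac{3\delta}\lambda=\frac\lambda8\le\frac18 ,$$
and write $\sigma=t+\sigma_1$, which runs through $[-\sigma_0,\sigma_1]$ for $t\in[-T,0]$. Let
$$\Pi=\{0\le x\le\delta,\ |y|\le\tfrac12,\ -T\le t\le0\}\subset Q_1,$$
$$\Phi=\begin{cases}(x+\frac\lambda2\sigma)_+^2,&\sigma\le0,\\[2pt]x^2+\lambda\sigma x+\frac{c\lambda}2\sigma^2,&\sigma\ge0,\end{cases}\qquad G=(|y|-\rho(\sigma))_+^3,\quad\rho(\sigma)=\frac18+\frac{\sigma_1-\sigma}\lambda,$$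
$$\varphi=\Phi-mG,\qquad m=\frac{\lambda^2}3 .$$
Note that $\frac18\le\rho\le\frac18+\frac T\lambda\le\frac14$.

*Regularity.* On $\{\Phi>0\}$ (a relatively open subset of $\Pi$), $\varphi$ is $C^2$ in $(x,y)$ and $C^1$ in $t$, with jointly continuous derivatives. For $\Phi$ only $\sigma=0$ needs a check. The two formulas agree there, and for $x>0$ both give $\Phi_x=2x$, $\Phi_{xx}=2$, $\Phi_\sigma=\lambda x$; the points with $\sigma=0$, $x=0$ have $\Phi=0$ and are not in the set. For $G$: the function $(\cdot)_+^3$ is $C^2$, and $G$ vanishes near $y=0$ because $\rho>0$, so the corner of $|y|$ does no harm.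

*(a) $L_{A,b}\varphi\ge0$ on $\Pi\cap\{\Phi>0\}$ for every $(A,b)\in\mathcal A$.* Recall that $a_{11},a_{22}\ge\lambda$ for the entries of $A$ on the diagonal. If $\sigma<0$, then $\Phi_{xx}=2$, $\Phi_x\ge0$ and $\Phi_\sigma=\lambda(x+\frac\lambda2\sigma)\le\lambda x$, so
$$L_{A,b}\Phi\ge2\lambda x-\lambda x=\lambda x .$$
If $\sigma\ge0$, then $\Phi_{xx}=2$, $\Phi_x=2x+\lambda\sigma$ and $\Phi_\sigma=\lambda x+c\lambda\sigma$, so
$$L_{A,b}\Phi\ge2\lambda x+c(2x+\lambda\sigma)-(\lambda x+c\lambda\sigma)\ge\lambda x .$$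
For the cutoff, $\rho'=-\lambda^{-1}$ gives $G_\sigma=3\lambda^{-1}(|y|-\rho)_+^2=\lambda^{-1}|G_y|$, and $0\le G_{yy}=6(|y|-\rho)_+\le6(\frac12-\frac18)=\frac94$. So
$$L_{A,b}(-mG)=-mxa_{22}G_{yy}-mb_2G_y+mG_\sigma\ge-\frac{9m}{4\lambda}x=-\tfrac34\lambda x ,$$
because $|b_2G_y|\le\lambda^{-1}|G_y|=G_\sigma$. Since $\varphi_{xy}=0$, adding gives $L_{A,b}\varphi\ge\frac14\lambda x\ge0$.

*(b) Boundary values.* For $\sigma\le0$, $\Phi\le x^2\le\delta^2$. For $\sigma\ge0$, by (2) and $\sigma\le\delta$, $\Phi\le\delta^2+\lambda\delta^2+\frac12\delta^2$. So $\Phi\le\frac52\delta^2<1$ on $\Pi$. We get the following.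

* At $t=-T$: $\sigma=-\sigma_0$ and $\Phi=(x-\delta)_+^2=0$, so $\varphi\le0$.
* At $|y|=\frac12$: $|y|-\rho\ge\frac14$, so $mG\ge\frac{\lambda^2}3\cdot\frac1{64}=\frac{3\lambda^2}{576}\ge\frac52\cdot\frac{\lambda^4}{576}=\frac52\delta^2\ge\Phi$, and $\varphi\le0$.
* At $x=\delta$: $\varphi\le\Phi\le1$.

*(c) Comparison.* For $\varepsilon>0$ let
$$W=v-\theta_0\varphi+h_0+(h_0+\varepsilon)(t+T)\qquad\text{on }\Pi .$$
On $\{x=\delta\}$ we have $v\ge\theta_0-h_0$ by (7), which applies since $[-T,0]\subset[-\frac14,0]$, and $\varphi\le1$; so $W\ge0$. On $\{|y|=\frac12\}\cup\{t=-T\}$ we have $v\ge0$ and $\varphi\le0$; so $W\ge0$. Suppose $\min_\Pi W<0$, attained at $P_0=(x_0,y_0,t_0)$. Then $0\le x_0<\delta$, $|y_0|<\frac12$ and $-T<t_0\le0$. Also $\varphi(P_0)>0$, because all other terms of $W$ are nonnegative. Hence $\Phi(P_0)>0$, and $W$ is $C^{2,1}$ near $P_0$.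

At $P_0$ we have $W_y=0$ and $W_t\le0$. If $x_0>0$, then also $W_x=0$ and $D^2W\ge0$, and $L_{A,b}W(P_0)\ge0$ for every pair. If $x_0=0$, then the second-order term carries the factor $x_0=0$, while $W_x\ge0$ because the minimum is over $x\ge0$; so $L_{A,b}W(P_0)=b_1W_x-W_t\ge0$ for every pair, since $b_1>0$. This is why no condition at $x=0$ is needed. Now choose $(A,b)$ from (P) for $v$ at $P_0$. By (a),
$$L_{A,b}W(P_0)\le h_0-0-(h_0+\varepsilon)<0,$$
a contradiction. So $W\ge0$ on $\Pi$. Letting $\varepsilon\to0$ and using $T\le1$,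
$$v\ge\theta_0\varphi-2h_0\qquad\text{on }\Pi.\tag{9}$$

**Step 3: reading off the gain.** We evaluate the barrier on $D_\mu(0,0)\subset\Pi$. There $t>-\frac\delta2$, so $\sigma\in(\frac\delta2,\delta]$, and $|y|<\frac\delta2<\frac18\le\rho$, so $G=0$. Hence
$$\varphi=\Phi\ge\frac{c\lambda}2\Big(\frac\delta2\Big)^2=\frac{c\lambda\delta^2}8 .$$
By (9), $v\ge\kappa_1c-2h_0$ on $D_\mu(0,0)$ with $\kappa_1=\theta_0\lambda\delta^2/8$. This depends only on $\lambda$, and $\kappa_1c=\theta_0(c\lambda)\delta^2/8\le\frac1{16}$ by (2). Since $v\le1$, $\operatorname{osc}_{D_\mu(0,0)}v\le1-\kappa_1c+2h_0$. Multiplying by $\omega$ gives (6). $\square$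

## 7. Decay of the oscillation at boundary points

From here on $N$ denotes constants, possibly different at each occurrence, that depend only on $\lambda$, and $\mathcal M:=U+g_0$. We iterate the Lemma to obtain a power of $r$.

Let $|y_0|\le\frac12$ and $t_0\in[-\frac14,0]$, and put $\omega(r)=\operatorname{osc}_{D_r(y_0,t_0)}u$ for $0<r\le\frac12$; then $D_r(y_0,t_0)\subset Q_1$. Apply the Lemma to $u_r$, whose right-hand side is bounded by $rg_0$:
$$\omega(\mu r)\le q\,\omega(r)+2rg_0,\qquad q=1-\kappa_1c\ge\tfrac{15}{16},\qquad\mu\le\tfrac1{48}.$$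
Starting from $r=\frac12$, where $\omega(\frac12)\le2U$, we get for $k\ge1$
$$\omega(\mu^k/2)\le q^k\,2U+\sum_{j=0}^{k-1}q^{k-1-j}\,\mu^jg_0\le q^k\,2U+g_0\,q^{k-1}\sum_{j\ge0}(\mu/q)^j\le Nq^k\mathcal M ,$$
since $\mu/q\le\frac12$ and $q^{-1}\le\frac{16}{15}$. For $k=0$ the bound is trivial.

Put $\beta'=\log(1/q)/\log(1/\mu)$. Since $\mu<q<1$, $\beta'\in(0,1)$; and since $\log(1/q)\ge1-q=\kappa_1c$, we have $\beta'\ge\kappa_1c/\log(1/\mu)$. Given $0<r\le\frac12$, choose $k\ge0$ with $\mu^{k+1}/2<r\le\mu^k/2$. Then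
$$q^k=(\mu^k)^{\beta'}\le\Big(\frac{2r}\mu\Big)^{\beta'}\le Nr^{\beta'} .$$
Now set
$$\beta=\kappa c,\qquad\kappa=\min\Big\{\frac{\kappa_1}{\log(1/\mu)},\ \frac{\lambda\alpha_0}2\Big\}.$$
Then $\beta\le\beta'$, and by (2) $2\beta\le\lambda c\,\alpha_0\le\alpha_0<1$. As $r\le1$,
$$\operatorname{osc}_{D_r(y_0,t_0)}u\le N\mathcal Mr^\beta\qquad\text{for }0<r\le\tfrac12,\ |y_0|\le\tfrac12,\ t_0\in[-\tfrac14,0].\tag{10}$$

## 8. Two arbitrary points

*Proof of Theorem 1.* Let $P_1\ne P_2$ in $Q_{1/2}$, and put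
$$\Delta x=|x_1-x_2|,\quad\Delta y=|y_1-y_2|,\quad\Delta t=|t_1-t_2|,\quad\ell=\Delta x+\Delta y,$$
$$\bar x=\max(x_1,x_2),\quad t_0=\max(t_1,t_2),\quad s=s(P_1,P_2).$$
If $\bar x>0$, let $y_*$ be the $y$-coordinate of a point attaining $\bar x$, and let
$$\eta=\frac\ell{\bar x}+\Big(\frac{\Delta t}{\bar x}\Big)^{1/2},$$
the parabolic distance of the points after rescaling by $\bar x$. When $\eta$ is small, both points lie well inside a box on which the equation is uniformly parabolic, and (K) takes over. When it is not, the box $D_r$ at the boundary that contains both points has size comparable to $s^2$, and (10) is enough.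

**Case A: $\bar x>0$ and $\eta\le\frac18$.** The purpose is to combine (K) at scale $\bar x$ with the decay (10). Set
$$\tilde u(\tilde x,\tilde y,\tilde t)=u(\bar x\tilde x,\ y_*+\bar x\tilde y,\ t_0+\bar x\tilde t)\qquad\text{on }B_{1/2}((1,0))\times(-\tfrac14,0].$$
The image of this cylinder lies in
$$\big\{\tfrac{\bar x}2<x<\tfrac{3\bar x}2,\ |y-y_*|<\tfrac{\bar x}2,\ t_0-\tfrac{\bar x}4<t\le t_0\big\}\subset Q_1 ,$$
since $\bar x<\frac12$, $|y_*|<\frac12$ and $t_0>-\frac14$. Multiplying (1) by $\bar x$, we see that $\tilde u$ solves an equation with second-order coefficients $\tilde xa_{ij}$, drift $b$, and right-hand side bounded by $\bar xg_0$. As $\frac12<\tilde x<\frac32$, the eigenvalues of $\tilde xA$ lie between $\frac\lambda2$ and $\frac3\lambda$, so (K) is available with $\Lambda=4/\lambda$.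

*Size of the data.* If $\bar x\le\frac13$, the image lies in $D_r(y_*,t_0)$ with $r=\frac32\bar x\le\frac12$, and (10) gives $\operatorname{osc}\tilde u\le N\mathcal M\bar x^\beta$. If $\bar x>\frac13$, the same bound holds because $\operatorname{osc}\tilde u\le2U$ and $\bar x^\beta\ge\frac13$. Also $\bar xg_0\le\mathcal M\bar x^\beta$.

*Position of the points.* The rescaled points are at distance at most $\ell/\bar x\le\frac18<\frac14$ from $(1,0)$ in space, and their times satisfy $0\ge\tilde t\ge-\Delta t/\bar x\ge-\frac1{64}>-\frac1{16}$. So both lie in $B_{1/4}((1,0))\times(-\frac1{16},0]$, and their parabolic distance is at most $\eta$.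

By (K) with $R=\frac12$, and since $\eta\le1$ and $2\beta\le\alpha_0$,
$$|u(P_1)-u(P_2)|\le N\mathcal M\bar x^\beta(2\eta)^{\alpha_0}\le N\mathcal M\bar x^\beta\eta^{2\beta}=N\mathcal M(\bar x^{1/2}\eta)^{2\beta}.$$
Since $\Delta y\le\ell\le\bar x/8$, we have $\sqrt{x_1}+\sqrt{x_2}+\sqrt{\Delta y}\le3\sqrt{\bar x}$. Therefore $\bar x^{1/2}\eta=\ell\,\bar x^{-1/2}+(\Delta t)^{1/2}\le3s$, and $|u(P_1)-u(P_2)|\le N\mathcal Ms^{2\beta}$.

**Case B: $\bar x=0$ or $\eta>\frac18$.** The purpose is to put both points into one boundary box. Let $r=2(\bar x+\Delta y+\Delta t)$. This is positive: if $\bar x=0$, then $x_1=x_2=0$ and $\Delta y+\Delta t>0$. If $r\le\frac12$, both points lie in $D_r(y_1,t_0)$, and (10) gives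
$$|u(P_1)-u(P_2)|\le N\mathcal Mr^\beta .$$
If $r>\frac12$ the same bound is trivial, since the left side is at most $2U$ and $r^\beta\ge\frac12$. It remains to show $r\le Ns^2$, for then $r^\beta\le Ns^{2\beta}$.

Clearly $\Delta t\le s^2$. If $\eta>\frac18$, one of its two terms exceeds $\frac1{16}$; so either $\bar x\le16\ell$ or $\bar x\le256\,\Delta t$. If $\bar x=0$, both hold.

*If $\bar x\le16\ell$ and $\ell>0$.* Since $\sqrt{x_1}+\sqrt{x_2}\le2\sqrt{\bar x}\le8\sqrt\ell$ and $\sqrt{\Delta y}\le\sqrt\ell$, we get $s\ge\ell/(9\sqrt\ell)=\sqrt\ell/9$. So $\Delta y\le\ell\le81s^2$ and $\bar x\le16\cdot81\,s^2$.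

*If $\bar x\le16\ell$ and $\ell=0$.* Then $\bar x=\Delta y=0$ and $r=2\Delta t\le2s^2$.

*If $\bar x\le256\,\Delta t$.* Then $\bar x\le256s^2$. If $\Delta y\le\bar x$, then also $\Delta y\le256s^2$. If $\Delta y>\bar x$, then
$$s\ge\frac{\Delta y}{2\sqrt{\bar x}+\sqrt{\Delta y}}\ge\frac{\sqrt{\Delta y}}3,$$
so $\Delta y\le9s^2$.

In every case $r\le Ns^2$. So $|u(P_1)-u(P_2)|\le N\mathcal Ms^{2\beta}$ for all $P_1,P_2\in Q_{1/2}$, which is the first inequality of Theorem 1. The second follows from (4), as noted after the statement. $\blacksquare$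

*Proof of (5).* Theorem 1 gives $\alpha^*\ge\kappa(\lambda)c$. Theorem 2 gives $\alpha^*\le\frac2\pi\arctan(\lambda^2c)\le\frac2\pi\lambda^2c$. $\blacksquare$
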